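# The self-commutator of multiplication by $z$ on Bergman spaces

## 1. Half of Putnam's constant, on every bounded domain

Normalize area by $dA=\frac1\pi\,dx\,dy$ and put $\alpha(E)=\int_E dA=\operatorname{Area}(E)/\pi$. For a domain $G\subset\mathbb C$ let $A^2(G)$ be the Bergman space of functions $f$ analytic in $G$ with $\|f\|^2=\int_G|f|^2\,dA<\infty$. For $\varphi$ bounded and analytic in $G$ let $T_\varphi f=\varphi f$ on $A^2(G)$, and write $[T_\varphi^*,T_\varphi]=T_\varphi^*T_\varphi-T_\varphi T_\varphi^*$ for the self-commutator. For a bounded measurable set $E$ put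
$$C_E(z)=\int_E\frac{dA(\zeta)}{z-\zeta}.$$

**Theorem 1.** For every bounded domain $G$, the operator $T_z$ on $A^2(G)$ satisfies
$$\|[T_z^*,T_z]\|\le\frac{\alpha(G)}2=\frac{\operatorname{Area}(G)}{2\pi}.$$

**Theorem 2.** Let $G$ be a bounded domain and let $h_G$ be the least harmonic majorant in $G$ of the subharmonic function $|C_G|^2$. Then $h_G\le\alpha(G)$, and
$$\langle[T_z^*,T_z]f,f\rangle\le\frac12\int_G|f|^2h_G\,dA\qquad(f\in A^2(G)).$$
Moreover, $\|[T_z^*,T_z]\|=\operatorname{Area}(G)/(2\pi)$ if and only if $G=\Delta\setminus E$ with $\Delta$ an open disk and $E\subset\Delta$ relatively closed and polar.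

**Theorem 3.** For every domain $G\subset\mathbb C$ and every bounded analytic $\varphi$ on $G$, the operator $T_\varphi$ on $A^2(G)$ satisfies
$$\|[T_\varphi^*,T_\varphi]\|\le\frac{\operatorname{Area}(\varphi(G))}{2\pi}.$$

Theorem 1 is the case $\varphi(z)=z$ of Theorem 3. In plain words: multiplication by $z$ on a Bergman space is not normal, its failure to be normal is measured by the self-commutator, and the size of the self-commutator is controlled by the area of the domain and nothing else about its shape. Putnam's inequality gives the bound $\operatorname{Area}(G)/\pi$. The bound with an extra factor $\frac12$ was conjectured for the Bergman space, and Olsen and Reguera proved it for bounded simply connected domains by a lengthy calculation with power series. The problem, as stated in "Selected Problems In Classical Function Theory" (http://shell.cas.usf.edu/~cbenetea/SPCFT.pdf), is to "find the 'book' proof of the Olsen–Reguera theorem, freeing it from the power series calculation and extending the result to arbitrary domains."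

Two words in Theorem 2 deserve a definition.

**Definition (least harmonic majorant).** If a subharmonic function $s$ on $G$ is bounded above, its least harmonic majorant is the smallest harmonic function on $G$ that is $\ge s$. If $G$ is bounded and regular for the Dirichlet problem and $s$ is continuous on $\overline G$, it is the solution of the Dirichlet problem with boundary values $s$. For example, the least harmonic majorant of $|z|^2$ in the unit disk is the constant $1$.

**Definition (polar set).** A Borel set $E$ is polar if no probability measure $\mu$ with compact support in $E$ has finite energy $\iint\log\frac1{|z-t|}\,d\mu(z)\,d\mu(t)$. A countable set is polar, since $\mu$ must charge a point and then the energy is $+\infty$. The segment $[0,1]$ is not polar: for normalized length, the potential $\int_0^1\log\frac1{|z-t|}\,dt$ does not decrease when $z$ is replaced by $\operatorname{Re}z$, and on the real line it is largest at the midpoint, where it equals $1+\log2$. A polar Borel set has area zero: a compact set of positive area carries its normalized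 area measure, whose potential is bounded above.

So by Theorem 2 the punctured disk $\mathbb D\setminus\{0\}$ gives equality, while a disk minus a closed segment gives strict inequality.

## 2. A distance formula, and two domains computed by hand

Recall that $|f(z)|\le\|f\|/\delta$ when the disk of radius $\delta$ about $z$ lies in $G$, by the mean value property and Cauchy–Schwarz. So $A^2(G)$ is closed in $L^2(G)$, and there is an orthogonal projection $P_G:L^2(G)\to A^2(G)$, the Bergman projection. For $f,k\in A^2(G)$ we have $\langle T_\varphi^*f,k\rangle=\langle f,\varphi k\rangle=\langle\bar\varphi f,k\rangle$, so $T_\varphi^*f=P_G(\bar\varphi f)$. Since $\|\varphi f\|=\|\bar\varphi f\|$,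
$$\mathcal E_{G,\varphi}(f):=\langle[T_\varphi^*,T_\varphi]f,f\rangle=\|\varphi f\|^2-\|P_G(\bar\varphi f)\|^2=\operatorname{dist}(\bar\varphi f,A^2(G))^2\ge0.\tag{1}$$
The self-commutator is self-adjoint and nonnegative, so $\|[T_\varphi^*,T_\varphi]\|=\sup_{\|f\|=1}\mathcal E_{G,\varphi}(f)$. The question has become one of approximation: how well can $\bar\varphi f$ be approximated by analytic functions? Write $\mathcal E_G$ for $\mathcal E_{G,z}$.

**The unit disk.** With $t=|z|^2$, $\|z^n\|^2=\int_0^1t^n\,dt=\frac1{n+1}$, and the monomials are orthogonal. Hence $T_z^*z^n=\frac n{n+1}z^{n-1}$, and the self-commutator is diagonal with eigenvalues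
$$\frac{n+1}{n+2}-\frac n{n+1}=\frac1{(n+1)(n+2)},\qquad n\ge0.$$
The largest is $\frac12$, at $n=0$. Since $\alpha(\mathbb D)=1$, equality holds in Theorem 1.

**The annulus.** Let $G=\{r<|z|<1\}$ and $s=r^2$, so $\alpha(G)=1-s$. Now $z^n$, $n\in\mathbb Z$, is an orthogonal basis with $c_n=\|z^n\|^2=\int_s^1t^n\,dt$, and the self-commutator is diagonal with entries $\frac{c_{n+1}}{c_n}-\frac{c_n}{c_{n-1}}$. For $n=0$ the entry is
$$\frac{1+s}2-\frac{1-s}{\log(1/s)}.$$
It is less than $\frac{1-s}2$ exactly when $s\log\frac1s<1-s$, which is true because $\log\frac1s<\frac1s-1$. It tends to $\frac12$ as $s\to0$. One basis vector already shows what will be difficult: $z^{-1}$ has no single-valued primitive in $G$.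

## 3. The Cauchy transform and the limit of a single multiplier

To bound a distance from above one names a competitor. The natural analytic replacement for $\bar z$ in $G$ comes from the Cauchy transform.

**Lemma 1.** Let $E$ be bounded and measurable. Then $C_E$ is continuous on $\mathbb C$ and $|C_E|\le\sqrt{\alpha(E)}$. If $\alpha(E)>0$ and equality holds at some point, then $E$ equals, up to a null set, a disk of radius $\sqrt{\alpha(E)}$. If $E$ is open, then $a_E(z):=\bar z-C_E(z)$ is analytic in $E$.

*Proof.* $C_E$ is the convolution of the bounded compactly supported function $\frac1\pi\chi_E$ with $1/z\in L^1_{loc}$, hence continuous. Write $\partial=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\frac12(\partial_x+i\partial_y)$. Since $\bar\partial(1/z)=\pi\delta_0$, we have $\bar\partial C_E=\chi_E$ as distributions. If $E$ is open, then $\bar\partial a_E=0$ in $E$, so $a_E$ is analytic there by Weyl's lemma (a distribution solution of $\bar\partial a=0$ is an analytic function).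

If $\alpha(E)=0$, then $C_E=0$. Otherwise let $R=\sqrt{\alpha(E)}$, fix $z$, and choose $\theta$ with $|C_E(z)|=\int_Eu\,dA$, where $u(\zeta)=\operatorname{Re}\frac{e^{i\theta}}{z-\zeta}=\operatorname{Re}\frac1s$ and $s=e^{-i\theta}(z-\zeta)$. The inequality $\operatorname{Re}\frac1s>\frac1{2R}$ says $|s|^2<2R\operatorname{Re}s$, that is, $|s-R|<R$. So $B=\{u>\frac1{2R}\}$ is a disk of radius $R$ and $\alpha(B)=R^2=\alpha(E)$. Hence $\alpha(E\setminus B)=\alpha(B\setminus E)$ and
$$\int_Eu\,dA-\int_Bu\,dA=\int_{E\setminus B}u\,dA-\int_{B\setminus E}u\,dA\le\frac1{2R}\big(\alpha(E\setminus B)-\alpha(B\setminus E)\big)=0.$$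
The function $\operatorname{Re}\frac1s$ is harmonic in $|s-R|<R$ with value $\frac1R$ at the center. The mean value property on smaller concentric disks, together with integrability of $1/s$, gives $\int_Bu\,dA=R^2\cdot\frac1R=R$. So $|C_E(z)|\le R$. If equality holds, then, since $u>\frac1{2R}$ on $B\setminus E$, we must have $\alpha(B\setminus E)=0$, and then $\alpha(E\setminus B)=0$ too. $\square$

**Two Cauchy transforms.** The mean of $\frac1{z-\zeta}$ over the circle $|\zeta-c|=\rho$ is $\frac1{z-c}$ if $\rho<|z-c|$ and $0$ if $\rho>|z-c|$. So for a disk $\Delta=\{|z-c|<R\}$ we get $C_\Delta(z)=\frac{|z-c|^2}{z-c}=\overline{z-c}$ in $\Delta$, and for the annulus of Section 2 we get $C_G(z)=\frac{|z|^2-r^2}z=\bar z-\frac{r^2}z$ in $G$, so $a_G=r^2/z$. In the annulus, $|C_G|^2$ equals $(1-r^2)^2$ on the outer circle and $0$ on the inner one, so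
$$h_G(z)=(1-r^2)^2\,\frac{\log(|z|/r)}{\log(1/r)}.$$
Theorem 2 then gives $\|[T_z^*,T_z]\|\le\frac12(1-r^2)^2$, which is smaller than the bound $\frac12(1-r^2)$ of Theorem 1.

**The first attempt.** Use the competitor $a_Gf$ in (1). It gives
$$\mathcal E_G(f)\le\|(\bar z-a_G)f\|^2=\|C_Gf\|^2\le\alpha(G)\|f\|^2.$$
This is Putnam's constant, with a five-line proof. Can a better multiplier save the factor $2$? Already in the disk, none can. Let $a$ be bounded and analytic in $\mathbb D$. On each circle $|z|=\rho$ the mean of $za(z)$ is $0$, so the mean of $|\bar z-a|^2$ is $\rho^2$ plus the mean of $|a|^2$, hence at least $\rho^2$. Therefore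
$$\frac{\|(\bar z-a)z^n\|^2}{\|z^n\|^2}\ge(n+1)\int_0^1t^n\cdot t\,dt=\frac{n+1}{n+2}\to1.$$
The method stops exactly here: a competitor of the form (fixed multiplier)$\,\cdot f$ is bad when $f$ lives near the boundary. The true best approximation $P_G(\bar zf)$ must enter.

## 4. The disk again, with two variables

Here is the mechanism in the one case where every object is explicit. Let $m$ be normalized arclength on $\mathbb T=\partial\mathbb D$. Let $H^2\subset L^2(\mathbb T,m)$ be the Hardy space (analytic $F$ in $\mathbb D$ with $\sup_r\int_{\mathbb T}|F(r\zeta)|^2dm<\infty$, identified with its boundary values), so that $L^2\ominus H^2=\overline{zH^2}$. For $f\in A^2(\mathbb D)$, smooth up to $\mathbb T$, take $F'=f$ with $F(0)=0$ and put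
$$X_f(z,w)=\frac{F(z)-F(w)}{z-w}.$$
For $f=z^n$ this is $\frac1{n+1}\sum_{j=0}^nz^jw^{n-j}$, whose squared norm in $L^2(\mathbb T\times\mathbb T)$ is $\frac{n+1}{(n+1)^2}=\|z^n\|^2$. Different $n$ give orthogonal functions. So $f\mapsto X_f$ is an isometry of $A^2(\mathbb D)$ into $H^2\otimes H^2$; this is Douglas' formula. On $\mathbb T$, $\bar z=1/z$, and a direct computation gives
$$\bar zX_f(z,w)=\frac{\frac{F(z)}z-\frac{F(w)}w}{z-w}+\bar z\,\frac{F(w)}w=X_g(z,w)+n(z,w),\qquad g=(F/z)',\quad n=\bar z\,\frac{F(w)}w.\tag{2}$$
Indeed $\frac1z\big(\frac{F(z)-F(w)}{z-w}-\frac{F(w)}w\big)=\frac{wF(z)-zF(w)}{zw(z-w)}$. For $f=z^n$ we get $g=\frac n{n+1}z^{n-1}=T_z^*f$. So in general $g=P_{\mathbb D}(\bar zf)$: the Hardy-space projection in $z$ of $\bar zX_f$ is the transform of the Bergman projection of $\bar zf$. And $n(\cdot,w)\perp H^2$ in $z$.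

Now multiplication by $z$ on $A^2$ has two equally good lifts, multiplication by $z$ and by $w$. For smooth $k$, $\langle zX_f,X_k\rangle=\langle X_f,\bar zX_k\rangle=\langle f,P_{\mathbb D}(\bar zk)\rangle=\langle zf,k\rangle$, and by symmetry $\langle wX_f,X_k\rangle=\langle zf,k\rangle$. If we use the first lift alone, then with $k=zf$ we find $\|zf\|^2\le\|zX_f\|^2=\|X_g\|^2+\|n\|^2=\|g\|^2+\|n\|^2$, so $\mathcal E_{\mathbb D}(f)\le\|n\|^2\le\|f\|^2$, and nothing is gained over Putnam. Use instead $Y=\frac12(z+w)X_f$. Still $\|zf\|^2=\langle Y,X_{zf}\rangle$, hence $\|zf\|\le\|Y\|$. The cross term is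
$$\langle zX_f,wX_f\rangle=\langle\bar wX_f,\bar zX_f\rangle=\langle X_g+n(w,z),X_g+n(z,w)\rangle=\|g\|^2,$$
since $n(z,w)$ is orthogonal to functions analytic in $z$, and $n(w,z)$ to functions analytic in $w$. So
$$\|Y\|^2=\tfrac14\big(2(\|g\|^2+\|n\|^2)+2\|g\|^2\big)=\|g\|^2+\tfrac12\|n\|^2,$$
and $\mathcal E_{\mathbb D}(f)\le\frac12\|n\|^2=\frac12\|F\|_{H^2}^2\le\frac12\|f\|^2$. For $f=1$ all of these are equalities. The error $n$ occurs in the squared norms and cancels from the cross term, and this is the source of the $\frac12$.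

Three things must be replaced on a general domain. First, $F$ is multivalued when $f$ has periods; but $F(z)-F(w)$ does not notice additive constants, so we can work on the universal cover. Second, the norm on $\mathbb T\times\mathbb T$ turns out to be infinite when the cover has infinitely many sheets, and has to be cut down. Third, $\bar z\ne1/z$ on the boundary, so the splitting (2) must come from solving a $\bar\partial$-problem, with $C_U$ measuring the error.

## 5. The universal cover of a domain with analytic boundary

From here to the end of Section 9, $D$ is a bounded domain whose boundary is a finite disjoint union of analytic Jordan curves. Here a Jordan curve $J$ is analytic if each $p\in J$ has arbitrarily small open neighborhoods $N$ with a conformal map $\psi$ of $N$ onto $\mathbb D$, $\psi(p)=0$, $\psi(N\cap J)=(-1,1)$.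

Each $p\in\partial D$ has arbitrarily small such $N$ for which also $\psi$ takes $N\cap D$ onto the upper half of $\mathbb D$. Indeed, take $N$ so small that it meets only the curve $J$ through $p$. The two halves of $N\setminus J$ are connected and miss $\partial D$, so each lies in $D$ or misses $D$. At least one lies in $D$, since $p\in\partial D$. Both components of $\mathbb C\setminus J$ have $p$ in their closure, so the two halves lie in different components; and the connected set $D$ lies in one of these. So exactly one half lies in $D$; replace $\psi$ by $-\psi$ if needed. Call such an $N$ a standard neighborhood.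

Let $\tau:\mathbb D\to D$ be a universal covering map. (The cover is $\mathbb D$ because it carries the bounded nonconstant analytic function $\tau$.) Let $\Gamma$ be its deck group: the countable group of Möbius automorphisms $\gamma$ of $\mathbb D$ with $\tau\circ\gamma=\tau$. No $\gamma\ne\mathrm{id}$ has a fixed point in $\mathbb D$, and $\Gamma$ is transitive on fibers. Over a simply connected open $W\subset D$, $\tau^{-1}(W)$ is the disjoint union of the images of the branches of $\tau^{-1}$ on $W$, and two branches differ by a deck transformation.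

Let $\Omega\subset\mathbb T$ be the set of $\zeta$ having a neighborhood $U$ to which $\tau$ extends holomorphically and injectively with $\tau(U\cap\mathbb T)\subset\partial D$. It is open and $\Gamma$-invariant, because each $\gamma$ is conformal near $\overline{\mathbb D}$.

**Example.** For the annulus $\{r<|z|<1\}$ the cover is the strip $\log r<\operatorname{Re}s<0$ with the map $e^s$ and deck transformations $s\mapsto s+2\pi ik$. Carried to $\mathbb D$ by a conformal map, the two ends of the strip become two points of $\mathbb T$, and $\Omega$ is the rest of $\mathbb T$. A half-open segment of length $2\pi$ on each edge of the strip gives a set $\Phi$ as in part (c) below. For $f=1/z$ the lifted primitive is $F=s$, and it changes by the constant $2\pi ik$ under the deck group.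

**Lemma 2.** (a) $m(\mathbb T\setminus\Omega)=0$. (b) $\tau(\Omega)=\partial D$, and if $\zeta,\zeta'\in\Omega$ have $\tau(\zeta)=\tau(\zeta')$, there is exactly one $\gamma\in\Gamma$ with $\gamma\zeta=\zeta'$. (c) There is a Borel set $\Phi\subset\Omega$ with $\Omega=\bigsqcup_{\gamma\in\Gamma}\gamma\Phi$.

**Step 1.** This step extends branches of $\tau^{-1}$ across the boundary. Let $p\in\partial D$ with standard neighborhood $N$, and let $\phi:N\cap D\to\mathbb D$ be a branch of $\tau^{-1}$. As $z\to N\cap\partial D$, $|\phi(z)|\to1$: otherwise $z_j$ tends to a point of $\partial D$ and $\phi(z_j)\to\zeta_0\in\mathbb D$ along some sequence, and $z_j=\tau(\phi(z_j))\to\tau(\zeta_0)\in D$, a contradiction. So $\phi\circ\psi^{-1}$, on the upper half-disk, has modulus tending to $1$ at $(-1,1)$. By Schwarz reflection (applied locally to its logarithm) it extends holomorphically across $(-1,1)$, mapping $(-1,1)$ into $\mathbb T$. Its derivative does not vanish at any $x_0\in(-1,1)$: if it behaved like a constant plus $c(x-x_0)^k$ with $k\ge2$, then on the upper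 half-disk the argument of $c(x-x_0)^k$ would fill an open interval of length $k\pi\ge2\pi$, so some values would leave $\overline{\mathbb D}$. Hence $\phi$ extends to a conformal map near $p$ that takes the $D$-side to the $\mathbb D$-side, $\partial D$ into $\mathbb T$, and (by reflection) the outer side to the outer side. Its inverse agrees with $\tau$ on the $\mathbb D$-side, so it extends $\tau$. Thus $\phi(p)\in\Omega$ and $\tau(\phi(p))=p$; the same holds at every point of $N\cap\partial D$.

**Step 2.** This step proves (a). By Fatou's theorem $\tau$ has a radial limit $p\in\overline D$ at almost every $\zeta\in\mathbb T$. Suppose $p\in D$, and let $B'$ be a closed disk about $p$ inside an evenly covered disk. A tail of the radius lies in one component of $\tau^{-1}(B')$; this component is compact in $\mathbb D$, but the tail leaves every compact subset of $\mathbb D$, a contradiction. So $p\in\partial D$. With a standard neighborhood $N$ of $p$, a tail of the radius lies in one component of $\tau^{-1}(N\cap D)$, the image of a branch $\phi$. Then $r\zeta=\phi(\tau(r\zeta))\to\phi(p)$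 as $r\to1$, so $\zeta=\phi(p)\in\Omega$.

**Step 3.** This step proves (b). By the definition of $\Omega$, $\tau(\Omega)\subset\partial D$, and Step 1 gives surjectivity. Let $\tau(\zeta)=\tau(\zeta')=p$. Near $\zeta$, the extended $\tau$ is conformal and takes $\mathbb T$ into $\partial D$ and the $\mathbb D$-side into $D$, so by reflection (in the coordinate $\psi$) it takes the outer side out of $D$. Hence for small standard $N$ its local inverse restricts on $N\cap D$ to a branch $\phi_\zeta:N\cap D\to\mathbb D$ of $\tau^{-1}$ with boundary value $\zeta$ at $p$. Define $\phi_{\zeta'}$ likewise on the same $N$. Some $\gamma\in\Gamma$ has $\gamma\phi_\zeta=\phi_{\zeta'}$, and letting $z\to p$ gives $\gamma\zeta=\zeta'$. For uniqueness it suffices that $\gamma\zeta=\zeta$ forces $\gamma=\mathrm{id}$. In that case, near $p$, both $\gamma\phi_\zeta$ and $\phi_\zeta$ take values near $\zeta$, where $\tau$ is injective, and $\tau$ takes both to $z$. So they agree, $\gamma$ has a fixed point in $\mathbb D$, and $\gamma=\mathrm{id}$.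

**Step 4.** This step builds $\Phi$. Cover $\partial D$ by finitely many arcs $N_k\cap\partial D$ with $N_k$ standard, each carrying an extended branch $\phi_k$, and choose disjoint Borel subsets $B_k$ of these arcs covering $\partial D$. On its arc $\phi_k$ is a homeomorphism onto its image, with inverse $\tau$, so $\Phi=\bigcup_k\phi_k(B_k)$ is Borel. If $\tau(\phi_k(p))=\tau(\phi_l(q))$ with $p\in B_k$, $q\in B_l$, then $p=q$ and $k=l$. So $\Phi$ meets each fiber of $\tau|_\Omega$ exactly once, and (b) gives (c). $\square$

## 6. Automorphic functions of two boundary variables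

Let $P_z(w)=\frac{1-|z|^2}{|z-w|^2}$ be the Poisson kernel. For every Möbius automorphism $\gamma$ of $\mathbb D$,
$$|\gamma z-\gamma w|^2=|\gamma'(z)||\gamma'(w)||z-w|^2,\qquad P_{\gamma z}(\gamma w)|\gamma'(w)|=P_z(w),\tag{3}$$
the first for $z,w\in\overline{\mathbb D}$, the second for $z\in\mathbb D$, $w\in\mathbb T$; it follows from the first and $1-|\gamma z|^2=|\gamma'(z)|(1-|z|^2)$. If $b$ is bounded and Borel on $\Omega$ with $b\circ\gamma=b$ for all $\gamma\in\Gamma$, then substituting $w\to\gamma w$ and using Lemma 2,
$$\sum_\gamma\int_\Phi b\,P_{\gamma z}\,dm=\sum_\gamma\int_{\gamma^{-1}\Phi}b\,P_z\,dm=\int_{\mathbb T}b\,P_z\,dm\qquad(z\in\mathbb D).\tag{4}$$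
Also $m(\Phi)>0$, since otherwise all $\gamma\Phi$ would be null and so would $\Omega$.

**Definition (automorphic function).** A measurable function $X$ on $\{(z,w)\in\Omega\times\Omega:z\ne w\}$ is automorphic if $X(\gamma z,\gamma w)(\gamma z-\gamma w)=X(z,w)(z-w)$ for all $\gamma\in\Gamma$. For such functions put
$$\langle X,Y\rangle=\int_{w\in\Phi}\int_{z\in\mathbb T}X\overline Y\,dm(z)\,dm(w),\qquad\|X\|^2=\langle X,X\rangle.$$
For example, $X(z,w)=\frac{1}{z-w}$ is automorphic. If $D$ is simply connected, then $\Gamma$ is trivial, every $X$ is automorphic, and we may take $\Phi=\Omega$.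

The two variables are treated unequally in this norm. The next formula says that this makes no difference. Let $X,Y$ be automorphic and $Q=X\overline Y$. By (3), $Q(\gamma z,\gamma w)|\gamma'(z)||\gamma'(w)|=Q(z,w)$. Split $\mathbb T$, up to a null set, into the sets $\gamma\Phi$ and substitute $(z,w)\to(\gamma z,\gamma w)$:
$$\int_{w\in\Phi}\int_{z\in\mathbb T}Q=\sum_\gamma\int_{w\in\Phi}\int_{z\in\gamma\Phi}Q=\sum_\gamma\int_{w\in\gamma^{-1}\Phi}\int_{z\in\Phi}Q=\int_{z\in\Phi}\int_{w\in\mathbb T}Q.\tag{5}$$
For $Q\ge0$ this is Tonelli. If $\|X\|,\|Y\|<\infty$, the case of $|X||Y|$ together with Cauchy–Schwarz shows that everything converges absolutely, so (5) holds for $Q=X\overline Y$. We use it only in these two situations.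

Put $X^s(z,w)=X(w,z)$; this is again automorphic, since both factors in the definition change sign together. By (5), $\langle X^s,Y^s\rangle=\langle X,Y\rangle$. If $b$ is a bounded $\Gamma$-invariant function on $\Omega$, write $b_1X=b(z)X(z,w)$ and $b_2X=b(w)X(z,w)$; both are automorphic, and $(b_1X)^s=b_2X^s$.

## 7. The isometry $f\mapsto X_f$

Let $\mathcal S=\{f\in C^\infty(\overline D):f\text{ analytic in }D\}$. For $f\in\mathcal S$ let $F$ be analytic in $\mathbb D$ with $F'=(f\circ\tau)\tau'$. Since $\tau$ extends holomorphically across $\Omega$ and takes $\Omega$ into $\partial D$, $F$ is smooth on $\mathbb D\cup\Omega$. From $\tau\circ\gamma=\tau$ we get $F'(\gamma z)\gamma'(z)=F'(z)$, so $F\circ\gamma-F$ is constant. Hence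
$$X_f(z,w)=\frac{F(z)-F(w)}{z-w}$$
is automorphic and symmetric. It is linear in $f$ and does not depend on the additive constant in $F$.

Cover $D$ by countably many evenly covered disks and proceed as in Step 4 above: this gives a Borel set $\mathbb F\subset\mathbb D$ with exactly one point in each $\Gamma$-orbit, so $\mathbb D=\bigsqcup_\gamma\gamma\mathbb F$ and $\tau$ maps $\mathbb F$ bijectively onto $D$. For measurable $s\ge0$ on $\mathbb D$ and bounded measurable $u$ on $D$,
$$\int_{\mathbb D}|F'|^2s\,dA=\int_{\mathbb F}|F'(z)|^2\sum_\gamma s(\gamma z)\,dA(z),\qquad\int_{\mathbb F}|F'|^2(u\circ\tau)\,dA=\int_D|f|^2u\,dA.\tag{6}$$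
The first holds because $|F'|^2dA$ is $\Gamma$-invariant, the second because $|F'|^2=|f\circ\tau|^2|\tau'|^2$.

We need the Littlewood–Paley identities. For analytic $F=\sum a_kz^k$ in $\mathbb D$, polar coordinates with $t=|z|^2$ and the integrals $\int_0^1t^{k-1}(1-t)\,dt=\frac1{k(k+1)}$, $\int_0^1t^{k-1}\log\frac1t\,dt=\frac1{k^2}$ give
$$\int_{\mathbb D}|F'|^2(1-|z|^2)\,dA=\sum_{k\ge1}\frac k{k+1}|a_k|^2,\qquad\int_{\mathbb D}|F'|^2\log\frac1{|z|^2}\,dA=\sum_{k\ge1}|a_k|^2.$$
So $F\in H^2$ if and only if the first integral is finite, and then the second equals $\int_{\mathbb T}|F-F(0)|^2dm$. Applying this to $F\circ\beta$ with $\beta(u)=\frac{u+a}{1+\bar au}$ and changing variables gives, for $F\in H^2$ and $a\in\mathbb D$,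
$$\int_{\mathbb T}|F-F(a)|^2P_a\,dm=\int_{\mathbb D}|F'|^2\Lambda(z,a)\,dA(z),\qquad\Lambda(z,a)=\log\Big|\frac{1-\bar az}{z-a}\Big|^2=-\log\Big(1-\frac{(1-|z|^2)(1-|a|^2)}{|1-\bar az|^2}\Big).\tag{7}$$

**Lemma 3.** Let $f,k\in\mathcal S$. Then $F\in H^2$. For each $w\in\Omega$, $X_f(\cdot,w)\in H^2$ and
$$\int_{\mathbb T}|X_f(z,w)|^2\,dm(z)=J_f(w):=\int_{\mathbb D}|F'(z)|^2P_z(w)\,dA(z).\tag{8}$$
Moreover $\langle X_f,X_k\rangle=\int_Df\bar k\,dA$.

**Step 1.** This step shows $F\in H^2$. Since $P_z(w)\ge\frac{1-|z|^2}4$, formula (4) with $b=1$ gives $1\ge\frac{m(\Phi)}4\sum_\gamma(1-|\gamma z|^2)$. By (6),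
$$\int_{\mathbb D}|F'|^2(1-|z|^2)\,dA=\int_{\mathbb F}|F'|^2\sum_\gamma(1-|\gamma z|^2)\,dA\le\frac4{m(\Phi)}\int_D|f|^2\,dA<\infty.$$

**Step 2.** This step prepares (8) as a limit of (7). Put $a=rw$ in (7), divide by $1-r^2$, and use $P_a(z)=\frac{1-r^2}{|z-a|^2}$ on $\mathbb T$:
$$\int_{\mathbb T}\frac{|F(z)-F(a)|^2}{|z-a|^2}\,dm(z)=\int_{\mathbb D}|F'|^2\frac{\Lambda(z,a)}{1-r^2}\,dA(z).$$
Choose $\varepsilon,M$ such that $F$ is smooth up to $\mathbb T\cap\overline{B(w,\varepsilon)}$ and $|F'|\le M$ on the convex set $N=\mathbb D\cap B(w,\varepsilon)$. We let $r\to1$ on each side.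

**Step 3.** This step treats the left side. On $\mathbb T\cap B(w,\varepsilon)$, integration of $F'$ along segments in $N$ shows that the integrand is at most $M^2$. Elsewhere, for $r$ near $1$, $|z-a|\ge\varepsilon/2$ and $F(a)$ is bounded, so the integrand is at most $\mathrm{const}\,(|F|^2+1)$, which is integrable. The integrand converges to $|X_f(z,w)|^2$ for $z\in\Omega\setminus\{w\}$. By dominated convergence the left side tends to the left side of (8).

**Step 4.** This step treats the right side. Pointwise, $\Lambda(z,rw)/(1-r^2)\to\frac{1-|z|^2}{|1-\bar wz|^2}=P_z(w)$. Both $\Lambda(\cdot,rw)/(1-r^2)$ and $z\mapsto P_z(w)$ are nonnegative with integral $1$ over $\mathbb D$: the first by (7) with $F(z)=z$, where $|z-a|^2P_a(z)=1-|a|^2$; the second by the mean value property of the positive harmonic function $z\mapsto P_z(w)$. By Scheffé's lemma the convergence holds in $L^1(\mathbb D)$. As $|F'|^2\le M^2$ on $N$, this handles the integral over $N$. On $\mathbb D\setminus N$ we have $|1-\bar az|=|w-rz|\ge\varepsilon/2$ for $r$ near $1$, so the fraction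 in (7) is at most $4(1-r^2)(1-|z|^2)/\varepsilon^2\le\frac12$. Since $-\log(1-x)\le2x$ for $0\le x\le\frac12$, we get $\Lambda/(1-r^2)\le8(1-|z|^2)/\varepsilon^2$, and Step 1 provides the integrable majorant. This proves (8).

**Step 5.** This step shows $X_f(\cdot,w)\in H^2$. As a function of $z\in\mathbb D$ it is analytic, at most $M$ on $N$, and at most $\varepsilon^{-1}(|F|+|F(w)|)$ on $\mathbb D\setminus N$. So its integral means are bounded, since $F\in H^2$.

**Step 6.** This step proves the isometry. By (8), (6) and (4) with $b=1$,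
$$\|X_f\|^2=\int_\Phi J_f\,dm=\int_{\mathbb F}|F'|^2\sum_\gamma\int_\Phi P_{\gamma z}\,dm\,dA(z)=\int_{\mathbb F}|F'|^2\,dA=\int_D|f|^2\,dA.$$
Polarize. $\square$

This also shows why $w$ is confined to $\Phi$. Integrating (8) over all $w\in\mathbb T$ gives $\int_{\mathbb D}|F'|^2dA$, which by (6) is a sum of $|\Gamma|$ copies of $\|f\|^2$; it is infinite when $D$ is not simply connected and $f\ne0$.

## 8. Splitting $\bar\sigma X_f$

In this section and the next, $\varphi$ is analytic in a neighborhood of $\overline D$, $U$ is a bounded open set with $\varphi(D)\subset U$, and $\sigma=\varphi\circ\tau$. The function $\sigma$ is bounded, $\Gamma$-invariant, analytic in $\mathbb D$ and smooth on $\mathbb D\cup\Omega$. The following is the replacement for (2).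

**Lemma 4.** Let $f\in\mathcal S$ and $g=P_D(\bar\varphi f)$. Then $g\in\mathcal S$ and
$$\overline{\sigma(z)}\,X_f(z,w)=X_g(z,w)+n(z,w),\tag{9}$$
where $n$ is automorphic, $\|n\|<\infty$, and $n(\cdot,w)\in L^2(\mathbb T)\ominus H^2$ for every $w\in\Omega$. Moreover
$$\int_{\mathbb T}|n(z,w)|^2\,dm(z)\le\int_{\mathbb T}|C_U(\sigma(z))|^2|X_f(z,w)|^2\,dm(z).\tag{10}$$

**Step 1.** This step computes $g$ by solving a Dirichlet problem. Let $v\in C^\infty(\overline D)$ solve $\bar\partial\partial v=\frac14\Delta v=\overline{\varphi'}f$ in $D$ with $v=0$ on $\partial D$; it exists by elliptic regularity, the boundary and the right-hand side being smooth. Put $g_0=\bar\varphi f-\partial v\in C^\infty(\overline D)$. Then $\bar\partial g_0=\overline{\varphi'}f-\bar\partial\partial v=0$, so $g_0\in\mathcal S$. Next, $\partial v\perp A^2(D)$: $v$ is a $W^{1,2}$-limit of $v_j\in C_c^\infty(D)$, and for $k\in A^2(D)$, $\int\partial v_j\,\bar k\,dA=-\int v_j\,\partial\bar k\,dA=0$. So $g_0=P_D(\bar\varphi f)=g$.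

**Step 2.** This step passes to primitives on $\mathbb D$. Let $L'=(g\circ\tau)\tau'$ and $V=v\circ\tau$. Since $\tau$ is analytic, $\partial V=(\partial v\circ\tau)\tau'$, so $L'=\bar\sigma F'-\partial V$. As $\partial\bar\sigma=0$, it follows that $\partial(\bar\sigma F-L-V)=0$, that is,
$$\bar\sigma F-L-V=\overline{\mathcal R}\quad\text{with }\mathcal R\text{ analytic in }\mathbb D.$$
Since $\sigma,V$ are bounded and $F,L\in H^2$ by Lemma 3, $\mathcal R\in H^2$. All terms are smooth on $\mathbb D\cup\Omega$. Since $v=0$ on $\partial D$, $V=0$ on $\Omega$, and therefore $\overline{\mathcal R}=\bar\sigma F-L$ on $\Omega$. (In the disk with $\varphi(z)=z$ and $F(0)=0$ one has $v=(|z|^2-1)F/z$, $L=F/z$, $\mathcal R=0$.)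

**Step 3.** This step shows that $n:=\bar\sigma_1X_f-X_g$ is anti-analytic in $z$. Fix $w\in\Omega$ and put $N_w=\mathcal R-\overline{F(w)}\,\sigma+\overline{L(w)}\in H^2$. For $z\in\Omega$,
$$(z-w)\,n(z,w)=\overline{\sigma(z)}\,(F(z)-F(w))-L(z)+L(w)=\overline{N_w(z)}.$$
In particular $N_w(w)=0$, and $N_w$ is smooth up to $\mathbb T$ near $w$. On $\mathbb T$, $z-w=z(1-w\bar z)$ and $1/z=\bar z$, so
$$n(z,w)=\overline{z\,Q(z)},\qquad Q=\frac{N_w}{1-\bar wz}.$$
Near $w$ we have $|N_w(z)|\le\mathrm{const}\,|z-w|=\mathrm{const}\,|1-\bar wz|$, so $Q$ is bounded there; away from $w$, $|Q|\le\mathrm{const}\,|N_w|$. So $Q\in H^2$ and $n(\cdot,w)\in\overline{zH^2}=L^2\ominus H^2$.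

**Step 4.** This step proves (10). Let $P_+:L^2(\mathbb T)\to H^2$ be the Riesz projection. Since $X_g(\cdot,w)\in H^2$, we have $n(\cdot,w)=(I-P_+)(\bar\sigma X_f(\cdot,w))$. By Lemma 1, $a_U=\bar z-C_U$ is continuous on $\mathbb C$ and analytic in $U\supset\sigma(\mathbb D)$. So $a_U\circ\sigma$ is bounded and analytic in $\mathbb D$ with boundary values $\bar\sigma-C_U\circ\sigma$ on $\Omega$, and $(a_U\circ\sigma)X_f(\cdot,w)\in H^2$. Subtracting this,
$$n(\cdot,w)=(I-P_+)\big((C_U\circ\sigma)X_f(\cdot,w)\big),$$
and (10) follows since $I-P_+$ is a contraction. This is the multiplier argument of Section 3, now on the Hardy space.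

**Step 5.** This step settles the remaining claims. By definition $n=\bar\sigma_1X_f-X_g$ is automorphic, and $\|n\|<\infty$ because $\sigma$ is bounded and $\|X_f\|,\|X_g\|<\infty$. $\square$

## 9. Averaging the two lifts

**Proposition 5.** Let $h$ be harmonic in $D$, continuous on $\overline D$, with $h=|C_U\circ\varphi|^2$ on $\partial D$. For $f\in\mathcal S$ and $n$ as in Lemma 4,
$$\mathcal E_{D,\varphi}(f)\le\frac12\|n\|^2\le\frac12\int_D|f|^2h\,dA\le\frac12\alpha(U)\|f\|^2.$$

Write $X=X_f$ and $g=P_D(\bar\varphi f)$.

**Step 1.** This step shows that $\sigma_1$ and $\sigma_2$ both lift multiplication by $\varphi$. For $k\in\mathcal S$, $n(\cdot,w)\perp X_k(\cdot,w)\in H^2$, so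
$$\langle\bar\sigma_1X_f,X_k\rangle=\langle X_g,X_k\rangle=\langle g,k\rangle_D=\langle\bar\varphi f,k\rangle_D.$$
Interchanging $f$ and $k$ and conjugating, $\langle\sigma_1X_f,X_k\rangle=\langle X_f,\bar\sigma_1X_k\rangle=\langle f,\bar\varphi k\rangle_D=\langle\varphi f,k\rangle_D$. Since $(\sigma_1X_f)^s=\sigma_2X_f$ and $X_k^s=X_k$, also $\langle\sigma_2X_f,X_k\rangle=\langle\varphi f,k\rangle_D$. Put $Y=\frac12(\sigma_1+\sigma_2)X$ and $k=\varphi f\in\mathcal S$. Then
$$\|\varphi f\|^2=\langle Y,X_{\varphi f}\rangle\le\|Y\|\,\|X_{\varphi f}\|=\|Y\|\,\|\varphi f\|,\qquad\text{so}\qquad\|\varphi f\|^2\le\|Y\|^2.$$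

**Step 2.** This step computes the diagonal terms of $\|Y\|^2$. By (9) and orthogonality for each fixed $w$, $\|\sigma_1X\|^2=\|\bar\sigma_1X\|^2=\|X_g\|^2+\|n\|^2=\|g\|^2+\|n\|^2$. By the swap symmetry, $\|\sigma_2X\|^2=\|(\sigma_1X)^s\|^2$ has the same value.

**Step 3.** This step computes the cross term, in which $n$ disappears. Both $\langle\sigma_1X,\sigma_2X\rangle$ and $\langle\bar\sigma_2X,\bar\sigma_1X\rangle$ are the integral of $\sigma(z)\overline{\sigma(w)}|X|^2$, so they are equal, and $\bar\sigma_2X=(\bar\sigma_1X)^s=X_g+n^s$. By (5) and the symmetry of $X$,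
$$\langle n^s,\bar\sigma_1X\rangle=\int_{z\in\Phi}\sigma(z)\int_{w\in\mathbb T}n(w,z)\overline{X(w,z)}\,dm(w)\,dm(z)=0,$$
because $n(\cdot,z)\perp H^2\ni X(\cdot,z)$. Also $\langle X_g,\bar\sigma_1X\rangle=\langle X_g,X_g+n\rangle=\|g\|^2$. So $\langle\sigma_1X,\sigma_2X\rangle=\|g\|^2$.

**Step 4.** This step assembles the first inequality:
$$\|Y\|^2=\tfrac14\big(2\|g\|^2+2\|n\|^2+2\|g\|^2\big)=\|g\|^2+\tfrac12\|n\|^2.$$
With Step 1 and (1), $\mathcal E_{D,\varphi}(f)=\|\varphi f\|^2-\|g\|^2\le\frac12\|n\|^2$.

**Step 5.** This step bounds $\|n\|$. Put $b=|C_U\circ\sigma|^2$, a bounded $\Gamma$-invariant function on $\Omega$. Integrate (10) over $w\in\Phi$; then use (5), the symmetry of $X$ with (8), then (6), and (4):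
$$\|n\|^2\le\int_{z\in\Phi}b(z)J_f(z)\,dm(z)=\int_{\mathbb F}|F'(\zeta)|^2\sum_\gamma\int_\Phi b\,P_{\gamma\zeta}\,dm\,dA(\zeta)=\int_{\mathbb F}|F'(\zeta)|^2\int_{\mathbb T}b\,P_\zeta\,dm\,dA(\zeta).$$
The function $h\circ\tau$ is bounded and harmonic in $\mathbb D$, and continuous on $\mathbb D\cup\Omega$ with values $b$ on $\Omega$. Since $\mathbb T\setminus\Omega$ is null, $h\circ\tau$ is the Poisson integral of $b$. By (6) the last expression is $\int_{\mathbb F}|F'|^2(h\circ\tau)\,dA=\int_D|f|^2h\,dA$. Finally $h\le\alpha(U)$, by $|C_U|^2\le\alpha(U)$ (Lemma 1) and the maximum principle. $\square$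

## 10. Exhaustion: Theorems 1 and 3, and the inequality in Theorem 2

**Lemma 6.** Every domain $G\subset\mathbb C$ contains domains $D_j$ of the kind treated in Sections 5–9, with $\overline{D_j}$ compact in $G$, such that each compact subset of $G$ lies in $D_j$ for all large $j$.

**Step 1.** This step exhausts $G$ by bounded regular domains. Fix $p\in G$. Let $U_i$ be the interior of the union of all closed dyadic squares of side $2^{-i}$ lying in $G\cap[-i,i]^2$. The $U_i$ increase, and $\bigcup U_i=G$. For large $i$ let $\Omega_i$ be the component of $U_i$ containing $p$; the $\Omega_i$ increase. If $q\in G$, a path in $G$ from $p$ to $q$ is compact, so it lies in some $U_i$, and $q\in\Omega_i$. Thus $\bigcup\Omega_i=G$, and every compact subset of $G$ lies in some $\Omega_i$. A point $q\in\partial\Omega_i$ is not in $U_i$, since otherwise its component in $U_i$ would meet $\Omega_i$ and hence be $\Omega_i$. So $q$ lies in some closed grid square not in the collection, and the interior of that square misses $U_i$. By this exterior cone condition, $\Omega_i$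 is regular for the Dirichlet problem.

**Step 2.** This step cuts with level sets of Green's function. Let $(K_j)$ be a compact exhaustion of $G$ and choose $i=i_j$ with $K_j\subset\Omega_i$. Let $g_i=g_{\Omega_i}(\cdot,p)$ be Green's function (positive, harmonic off $p$, with a logarithmic pole at $p$); by regularity it tends to $0$ at $\partial\Omega_i$. Its critical points are zeros of the analytic function $\partial g_i\not\equiv0$ on $\Omega_i\setminus\{p\}$, so there are countably many critical values. Choose a non-critical $\varepsilon$ with $0<\varepsilon<\min_{K_j}g_i$, and let $D_j=\{g_i>\varepsilon\}\ni p$. Then $K_j\subset D_j$, and $\overline{D_j}\subset\{g_i\ge\varepsilon\}$ is compact in $\Omega_i$. Since $\varepsilon$ is not critical, $\partial D_j=\{g_i=\varepsilon\}$, and near each of its points $g_i$ is the real part of an analytic function with nonzero derivative. So $\partial D_j$ is a compact one-dimensional real-analytic manifold, that is, finitely many disjoint analytic Jordan curves. Finally $D_j$ is connected: on a component not containing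 $p$, $g_i$ would be harmonic with boundary values $\varepsilon$, hence $\equiv\varepsilon$, a contradiction. $\square$

**Proof of Theorem 3, hence of Theorem 1.** If $\varphi$ is constant, the commutator is $0$. Otherwise $U=\varphi(G)$ is a bounded open set. Let $f\in A^2(G)$. Then $f|_{D_j}\in\mathcal S$ for the domain $D_j$, and by (1) and Proposition 5, $g_j=P_{D_j}(\bar\varphi f)$ satisfies
$$\int_{D_j}|\bar\varphi f-g_j|^2\,dA=\mathcal E_{D_j,\varphi}(f)\le\tfrac12\alpha(U)\|f\|^2.$$
Since $\|g_j\|_{L^2(D_j)}\le\|\varphi f\|$, the $g_j$ are bounded on compact sets, and by Montel's theorem a subsequence converges locally uniformly in $G$ to an analytic $g$; by Fatou's lemma $g\in A^2(G)$. By Fatou again, along that subsequence,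
$$\mathcal E_{G,\varphi}(f)\le\int_G|\bar\varphi f-g|^2\,dA\le\liminf_j\mathcal E_{D_j,\varphi}(f)\le\tfrac12\alpha(U)\|f\|^2.\tag{11}$$
This is Theorem 3. For $G$ bounded and $\varphi(z)=z$ we have $U=G$, and it is Theorem 1. $\square$

**Proof of the inequality in Theorem 2.** Let $G$ be bounded and $\varphi(z)=z$. In $G$ we have $C_G=\bar z-a_G$ with $a_G$ analytic, so $\bar\partial C_G=1$, $\partial C_G=-a_G'$, and
$$\partial\bar\partial|C_G|^2=1+|a_G'|^2>0.$$
So $|C_G|^2$ is subharmonic, and it is at most $\alpha(G)$ by Lemma 1. Hence $h_G$ exists and $0\le h_G\le\alpha(G)$. Apply Proposition 5 on $D_j$ with $U=D_j$ (not $U=G$), and let $h_j$ be the function $h$ there. By Lemma 1, $|C_G-C_{D_j}|=|C_{G\setminus D_j}|\le\delta_j:=\sqrt{\alpha(G\setminus D_j)}$, and $\delta_j\to0$ because each point of $G$ is in $D_j$ for large $j$. So on $\partial D_j\subset G$,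
$$|C_{D_j}|^2\le|C_G|^2+\eta_j\le h_G+\eta_j,\qquad\eta_j=2\delta_j\sqrt{\alpha(G)}+\delta_j^2\to0.$$
By the maximum principle $h_j\le h_G+\eta_j$ in $D_j$. So $\mathcal E_{D_j}(f)\le\frac12\int_{D_j}|f|^2(h_G+\eta_j)\,dA$, and the first two inequalities of (11) give $\mathcal E_G(f)\le\frac12\int_G|f|^2h_G\,dA$. $\square$

## 11. Which domains give equality

Let $G$ be bounded and $R=\sqrt{\alpha(G)}$. Three textbook facts of potential theory are used. A non-polar compact set has an equilibrium measure, whose logarithmic potential is bounded above on $\mathbb C$ (Frostman). A nonempty compact polar set $K$ carries a probability measure whose logarithmic potential is $+\infty$ on $K$ (Evans). Green's function of a disk is explicit: for $\Delta=\{|z-c|<\rho\}$, $g_\Delta(z,t)=\log\Big|\frac{\rho^2-(z-c)\overline{(t-c)}}{\rho(z-t)}\Big|$.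

**Step 1.** This step shows that the norm is attained, so that equality of norms gives an extremal function. Let $Bf=\bar zf-P_G(\bar zf)$ for $f\in A^2(G)$, so $\mathcal E_G(f)=\|Bf\|^2$. By Weyl's lemma, $f\in L^2(G)$ is in $A^2(G)$ if and only if $f\perp\partial\psi$ for all $\psi\in C_c^\infty(G)$; so $A^2(G)^\perp$ is the closure of $\partial C_c^\infty(G)$. For $\psi\in C_c^\infty(G)$, integration by parts gives $\|\partial\psi\|=\|\bar\partial\psi\|$, and $|\partial\psi|^2+|\bar\partial\psi|^2=\frac12|\nabla\psi|^2$, so $\|\partial\psi\|^2=\frac14\int|\nabla\psi|^2dA$. With Poincaré's inequality, $\|\psi\|_{W^{1,2}}\le\mathrm{const}\,\|\partial\psi\|$. Hence $A^2(G)^\perp=\{\partial v:v\in W_0^{1,2}(G)\}$, where $v$ is determined by $\partial v$ and $\|v\|_{W^{1,2}}\le\mathrm{const}\,\|\partial v\|$. Write $Bf=\partial v$; the map $f\mapsto v\in W_0^{1,2}(G)$ is bounded and linear. Approximating $v$ by test functions and using $\partial(z\bar f)=\bar f$,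
$$\|Bf\|^2=\langle\partial v,\bar zf\rangle=\int\partial v\,z\bar f\,dA=-\int v\bar f\,dA\le\|v\|_2\|f\|_2.$$
If $f_j\to0$ weakly, then $v_j\to0$ weakly in $W_0^{1,2}(G)$, hence strongly in $L^2$ by Rellich's theorem, so $\|Bf_j\|\to0$. Thus $B$ is compact, and $\|[T_z^*,T_z]\|=\|B\|^2$ is attained.

**Step 2.** This step shows that equality forces $G$ to be a disk up to a null set. Suppose $\|[T_z^*,T_z]\|=R^2/2$, attained at $f\ne0$. Then
$$\tfrac12R^2\|f\|^2=\mathcal E_G(f)\le\tfrac12\int_G|f|^2h_G\,dA\le\tfrac12R^2\|f\|^2.$$
Since $f\ne0$ almost everywhere and $h_G\le R^2$ is continuous, $h_G\equiv R^2$. So $\sup_G|C_G|=R$, since otherwise $h_G\le\sup_G|C_G|^2<R^2$. By continuity on the compact set $\overline G$, $|C_G(z_0)|=R$ for some $z_0\in\overline G$. By Lemma 1, $G$ equals almost everywhere an open disk $\Delta=\{|z-c|<R\}$. As $G$ is open, $G\subset\overline\Delta$, hence $G\subset\Delta$. Put $E=\Delta\setminus G$, a relatively closed null set. Then $C_G=C_\Delta=\overline{z-c}$ on $\Delta$, by Section 3.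

**Step 3.** This step shows that $E$ is polar, by pushing $h_G$ below $R^2$ otherwise. Suppose $E$ is not polar. Then some compact $K\subset E$ is not polar, and its equilibrium measure $\mu$ has logarithmic potential bounded above. Since $g_\Delta(z,t)\le\log(2R)-\log|z-t|$, its Green potential is bounded above too, so for a positive multiple $\kappa\ne0$ of $\mu$ the Green potential $q=\int g_\Delta(\cdot,t)\,d\kappa(t)$ satisfies $q\le1$. Here $q>0$ in $\Delta$, $q$ is harmonic in $\Delta\setminus K$, and $q\to0$ at $\partial\Delta$. Put $\varepsilon=R^2-\max_K|z-c|^2>0$ and $u=R^2-\varepsilon q$, harmonic in $\Delta\setminus K\supset G$. The function $u-|z-c|^2$ is superharmonic in $\Delta\setminus K$ and has lower limit $\ge0$ at every boundary point: at $\partial\Delta$ because $q\to0$, and at $K$ because $u\ge R^2-\varepsilon=\max_K|z-c|^2$. By the minimum principle $u\ge|z-c|^2=|C_G|^2$ on $G$. So $h_G\le u<R^2$ in $G$, contradicting $h_G\equiv R^2$. This proves the "only if" part.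

For the converse, let $G=\Delta\setminus E$ be a domain, $\Delta=\{|z-c|<\rho\}$, $E\subset\Delta$ relatively closed and polar. Since $E$ is null, $\rho=R$.

**Step 4.** This step builds cutoffs around a compact polar set with small Dirichlet integral. Let $K\ne\emptyset$ be compact and polar, $B_0$ an open disk containing $K$, and $\mu$ the measure from Evans' theorem. Put $q=\int g_{B_0}(\cdot,t)\,d\mu(t)$. Since $g_{B_0}(z,t)+\log|z-t|$ is continuous on $B_0\times K$, $q$ is $+\infty$ on $K$. It is harmonic in $B_0\setminus K$, tends to $0$ at $\partial B_0$, and, being lower semicontinuous, tends to $+\infty$ at $K$. Let $\lambda\in C^\infty(\mathbb R)$ be nondecreasing, $\lambda=0$ on $(-\infty,1]$, $\lambda=1$ on $[2,\infty)$. For $t>0$ let $\chi_t=\lambda(q/t)$ on $B_0\setminus K$, $\chi_t=1$ on $K$, $\chi_t=0$ off $B_0$. Then $\chi_t\in C_c^\infty(B_0)$, $0\le\chi_t\le1$, $\chi_t=1$ near $K$, and $\chi_t\to0$ pointwise off $K$ as $t\to\infty$.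

For regular values $0<a<b$ of $q$ on $B_0\setminus K$, the set $\{a<q<b\}$ has compact closure in $B_0\setminus K$ and smooth boundary $\{q=a\}\cup\{q=b\}$. As $q$ is harmonic, the flux $\ell=\int_{q=s}|\nabla q|\,|dz|$ does not depend on the regular value $s$, and Green's formula gives
$$\int_{a<q<b}|\nabla q|^2\,dx\,dy=b\ell-a\ell=(b-a)\ell.$$
Regular values are dense by Sard's theorem. Letting $a\uparrow t$ and $b\downarrow2t$ through them,
$$\int|\nabla\chi_t|^2\,dx\,dy\le\frac{\sup\lambda'^2}{t^2}\int_{t\le q\le2t}|\nabla q|^2\,dx\,dy\le\frac{\ell\,\sup\lambda'^2}t\to0\qquad(t\to\infty).$$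

**Step 5.** This step shows $A^2(G)=A^2(\Delta)$. Let $f\in A^2(G)$, set $f=0$ on the null set $E$, let $\psi\in C_c^\infty(\Delta)$, and let $K=E\cap\operatorname{supp}\psi$, which is compact and polar. If $K=\emptyset$, put $\chi_t=0$. Then $(1-\chi_t)\psi\in C_c^\infty(G)$, so $\int f\,\bar\partial((1-\chi_t)\psi)\,dA=0$, because $f$ is analytic in $G$. By dominated convergence ($K$ is null),
$$\int f\,\bar\partial\psi\,dA=\lim_{t\to\infty}\int f(1-\chi_t)\,\bar\partial\psi\,dA=\lim_{t\to\infty}\Big[\int f\,\bar\partial\big((1-\chi_t)\psi\big)\,dA+\int f\psi\,\bar\partial\chi_t\,dA\Big]=0,$$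
since the last integral is at most $\sup|\psi|\,\|f\|\,\|\bar\partial\chi_t\|\to0$. So $\bar\partial f=0$ in $\Delta$ as a distribution, and by Weyl's lemma $f$ extends analytically to $\Delta$. As $E$ is null, $A^2(G)=A^2(\Delta)$ with the same norm.

**Step 6.** This step evaluates one function. In $A^2(\Delta)$, $\overline{z-c}\perp(z-c)^k$ for all $k\ge0$, and these powers span a dense subspace. So $\overline{z-c}\perp A^2(\Delta)$, and since constants are in $A^2$, (1) gives
$$\mathcal E_G(1)=\operatorname{dist}(\bar z,A^2(\Delta))^2=\|\overline{z-c}\|^2=\int_0^{R^2}t\,dt=\tfrac12R^4=\tfrac{R^2}2\|1\|^2.$$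
Hence $\|[T_z^*,T_z]\|\ge R^2/2$. With Theorem 1, $\|[T_z^*,T_z]\|=R^2/2=\operatorname{Area}(G)/(2\pi)$. This completes the proof of Theorem 2. $\square$
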